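
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Uniqueness below the bubble energy for the harmonic map heat flow from the disc to the sphere}


\begin{abstract}
We consider weak solutions $u$ of the harmonic map heat flow from the unit disc $D$ to $S^2$, with time-independent smooth boundary values. By a theorem of Freire, the only such solution whose energy $E(u(t))$ is nonincreasing is the Struwe solution. We show that monotonicity can be replaced by the condition that the energy never jumps up by as much as the energy $4\pi$ of a bubble, that is,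
$\limsup_{t\downarrow T}E(u(t))<E(u(T))+4\pi$ for all $T\ge 0$.
This confirms, for the domain $D$ and the target $S^2$, a conjecture from \cite{RB}. We also show that the strict inequality cannot be relaxed to ``$\le$''. The main point of the proof is that, on a time interval where the energy oscillates by less than $4\pi$, energy can concentrate at a small scale $R$ only if $R^2\|u_t\|_{L^2(D)}^2$ is bounded below. Hence $\Delta u$ is square integrable in space and time on such an interval, and the energy identity holds there.
\end{abstract}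

\section{The question and the results}

\subsection{The flow and its uniqueness class}

Let $D$ be the closed unit disc in $\mathbb R^2$. For maps $v:D\to S^2\hookrightarrow\mathbb R^3$ put
\[
E(v)=\frac12\int_D|\nabla v|^2 ,\qquad \tau(v)=\Delta v+v|\nabla v|^2 .
\]
The vector field $\tau(v)$ is the \emph{tension} of $v$, and maps with $\tau(v)=0$ are \emph{harmonic}. The harmonic map heat flow
\begin{equation}\label{eq:flow}
\frac{\partial u}{\partial t}=\Delta u+u|\nabla u|^2
\end{equation}
is the $L^2$-gradient flow of $E$. We write $u(t)$ for the trace of $u$ on $D\times\{t\}$. If $u$ is smooth and its boundary values do not depend on time, then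
\[
\frac{d}{dt}E(u(t))=-\int_D\Delta u\cdot u_t=-\int_D|u_t|^2 ,
\]
since $u_t=0$ on $\partial D$ and $u\cdot u_t=0$. In particular $E(u(t))$ is nonincreasing.

For weak solutions this computation is not available, and monotonicity of the energy becomes a hypothesis. Fix $u_0\in W^{1,2}(D,S^2)$ whose boundary trace $g:=u_0|_{\partial D}$ is smooth.

\begin{definition}
An \emph{admissible} solution with data $u_0$ is a weak solution $u\in W^{1,2}_{\rm loc}(D\times[0,\infty),S^2)$ of \eqref{eq:flow} such that $u(t)\in W^{1,2}(D,S^2)$ for every $t\ge0$, $u(0)=u_0$, and $u(t)|_{\partial D}=g$ for all $t\ge 0$. Here ``loc'' refers to time only, that is, $u\in W^{1,2}(D\times(0,T))$ for every $T<\infty$, and \eqref{eq:flow} is tested with functions in $C_c^\infty(\operatorname{int}D\times(0,\infty))$. We write $E(t):=E(u(t))$, which is finite for every $t\ge0$.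
\end{definition}

Two results frame the question.
\begin{itemize}
\item Struwe (and Chang, for domains with boundary) constructed an admissible solution that is smooth in $D\times(0,\infty)$ away from at most finitely many singular points. At a singular time, energy concentrates and harmonic spheres (``bubbles'') split off; the flow abandons them and continues from the weak limit of $u(t)$ as $t$ increases to the singular time. Along this solution $E(u(t))$ is nonincreasing. We call it the \emph{Struwe solution}.
\item Freire proved that an admissible solution for which $E(u(t))$ is nonincreasing is the Struwe solution.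
\end{itemize}

\subsection{How the energy could increase}

An admissible solution is continuous in time with values in $L^2(D)$, so $E$ is lower semicontinuous in $t$ (Lemma \ref{lem:slices}): the value $E(T)$ can be smaller than nearby values, but not larger than their lower limit. For the Struwe solution, abandoning a bubble at a singular time $T$ makes $E(T)$ smaller than the values just before. An upward jump as $t\downarrow T$ would be the same picture run backward: a bubble, concentrated at a point at time $T$ and invisible to $u(T)$, opens up immediately afterwards. A bubble has a least possible energy: nonconstant harmonic maps $S^2\to S^2$ have energy $4\pi|\deg|\ge4\pi$, and the identity has energy $4\pi$. One may therefore guess that an upward jump smaller than $4\pi$ is impossible. The following was conjectured in \cite{RB}, for a target manifold $\mathcal N$ and with $E(v)=\frac12\int_{S^2}|\nabla v|^2$ for $v:S^2\to\mathcal N$.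

\begin{conjecture}[\cite{RB}]
In the uniqueness statement above, the hypothesis that $E(u(t))$ is nonincreasing can be weakened to
\[
\limsup_{t\downarrow T}E(u(t))<E(u(T))+\inf\{E(v)\mid v:S^2\to\mathcal N\ \text{nonconstant and harmonic}\}\qquad\text{for all }T\ge0 .
\]
\end{conjecture}

For $\mathcal N=S^2$ the condition reads
\begin{equation}\label{eq:gap}
\limsup_{t\downarrow T}E(u(t))<E(u(T))+4\pi\qquad\text{for all }T\ge0 ,
\end{equation}
and the conjecture asserts that every admissible solution satisfying \eqref{eq:gap} is the Struwe solution. We prove this for the domain $D$ and the target $S^2$. We claim nothing about other targets.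

\begin{theorem}\label{thm:main}
Let $u$ be an admissible solution satisfying \eqref{eq:gap}. Then $E(u(t))$ is nonincreasing on $[0,\infty)$, and hence $u$ is the Struwe solution. Consequently, for an admissible solution $u$ the following are equivalent: $u$ is the Struwe solution; $E(u(t))$ is nonincreasing; $u$ satisfies \eqref{eq:gap}.
\end{theorem}

\begin{theorem}\label{thm:sharp}
There are $u_0\in W^{1,2}(D,S^2)$ with constant boundary trace and an admissible solution $u$ with data $u_0$ such that
\[
\lim_{t\downarrow0}E(u(t))=E(u_0)+4\pi,\qquad \limsup_{t\downarrow T}E(u(t))\le E(u(T))\quad\text{for all }T>0,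
\]
but $u$ is not the Struwe solution. Thus ``$<$'' in \eqref{eq:gap} cannot be replaced by ``$\le$''.
\end{theorem}

\subsection{The idea in the simplest case}\label{sec:idea}

What has to be proved is the energy identity $E(t)-E(s)=-\int_s^t\|u_t\|^2$ on short time intervals, where $\|\cdot\|$ is the norm of $L^2(D)$. We know that $u_t\in L^2(D\times(0,T))$. If also $\Delta u\in L^2(D\times J)$ for a time interval $J$, then the computation $\frac d{dt}E=-\int\Delta u\cdot u_t=-\|u_t\|^2$ can be justified on $J$. From the equation alone, however, $\Delta u$ is only integrable. The obstruction is concentration of energy at small scales, which makes second derivatives large.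

Consider the simplest model of concentration: one fixed profile at a varying scale. Let $\omega:\mathbb R^2\to S^2$ be smooth and nonconstant, but constant outside $B_1(0)$, and put $v_\lambda(x)=\omega(x/\lambda)$ for $x\in D$ and $0<\lambda\le1$. Substituting $x=\lambda y$ gives
\[
E(v_\lambda)=\frac12\int_{\mathbb R^2}|\nabla\omega|^2,\qquad \|\tau(v_\lambda)\|=\frac{\|\tau(\omega)\|_{L^2(\mathbb R^2)}}{\lambda},\qquad \|\nabla^2v_\lambda\|=\frac{\|\nabla^2\omega\|_{L^2(\mathbb R^2)}}{\lambda}.
\]
A finite-energy harmonic map $\mathbb R^2\to S^2$ that is constant on a nonempty open set is constant (fact (H) in Section \ref{sec:prelim}), so $\tau(\omega)\ne0$. Hence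
\[
\lambda^2\|\tau(v_\lambda)\|^2=\text{const}>0\qquad\text{and}\qquad\|\nabla^2v_\lambda\|^2\le C_\omega\|\tau(v_\lambda)\|^2
\]
with $C_\omega$ independent of $\lambda$. If the slices of a flow looked like $v_{\lambda(t)}$, then $\tau(u(t))=u_t(t)$ would give
$\int_J\|\nabla^2u\|^2dt\le C_\omega\int_J\|u_t\|^2dt<\infty$. However fast the scale varies, $\Delta u$ is square integrable and the energy identity follows.

The only profiles that escape this argument are harmonic ones. For instance, inverse stereographic projection at scale $\lambda$ has tension $0$ for every $\lambda$. But a nonconstant harmonic profile carries energy at least $4\pi$ on $\mathbb R^2$, and as $\lambda\to0$ this energy is lost in the weak limit. So it can appear along times $t_n\to T$ only if $\liminf E(t_n)\ge E(T)+4\pi$, which is impossible on a time interval containing $T$ and the $t_n$ where the energy oscillates by less than $4\pi$.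

The proof makes this dichotomy quantitative without assuming any form of the slices. Section \ref{sec:slices} shows that almost every slice is in $W^{2,2}$. Section \ref{sec:estimate} defines a concentration scale $R(v)$ and bounds $\|\nabla^2v\|^2$ by $\|\tau(v)\|^2+R(v)^{-2}E(v)$, up to constants. Section \ref{sec:cost} shows by blow-up that $R^2\|u_t\|^2$ is bounded below whenever $R$ is small. Here the fixed boundary values must exclude concentration at $\partial D$. Section \ref{sec:identity} derives the energy identity and Section \ref{sec:proof} completes the proof of Theorem \ref{thm:main}. Section \ref{sec:sharp}, which is independent of Sections \ref{sec:slices}--\ref{sec:proof}, proves Theorem \ref{thm:sharp}.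

\section{Preliminaries}\label{sec:prelim}

The norm and inner product of $L^2(D)$ are $\|\cdot\|$ and $(\cdot,\cdot)$. Let $G\in C^\infty(D,\mathbb R^3)$ be the harmonic extension of $g$, so $|G|\le1$. We write $\nabla^\perp=(-\partial_2,\partial_1)$. Up to Section \ref{sec:proof}, the letter $C$ denotes absolute constants and $C_g$ constants depending on $g$; both may change from line to line.

\begin{lemma}\label{lem:slices}
Let $u$ be admissible.
\begin{enumerate}
\item[(i)] $u\in C([0,\infty);L^2(D))$. If $t_n\to T$ and $E(t_n)$ is bounded, then $u(t_n)\rightharpoonup u(T)$ weakly in $W^{1,2}(D)$. In particular $E$ is lower semicontinuous on $[0,\infty)$.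
\item[(ii)] For almost every $t$ we have $u_t(t)\in L^2(D)$, $\nabla(u(t))=(\nabla u)(\cdot,t)$, $u\cdot u_t=0$ a.e.\ in $D$, and $\tau(u(t))=u_t(t)$ weakly in $D$. We call such $t$ \emph{good}.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $u_t\in L^2(D\times(0,T))$ for all $T<\infty$, we have, for $s<t$, $u(t)-u(s)=\int_s^tu_t\,d\theta$ in $L^2(D)$, so $\|u(t)-u(s)\|\le|t-s|^{1/2}\big(\int_s^t\|u_t\|^2d\theta\big)^{1/2}$. If $t_n\to T$ with $E(t_n)$ bounded, then $u(t_n)$ is bounded in $W^{1,2}(D)$ and converges to $u(T)$ in $L^2(D)$, hence weakly in $W^{1,2}(D)$. Lower semicontinuity of $E$ follows from that of the Dirichlet integral.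

(ii) The first two properties follow from Fubini's theorem, the third from $|u|^2=1$. For the last, let $\{\varphi_k\}$ be a countable subset of $C_c^\infty(\operatorname{int}D;\mathbb R^3)$ that is dense in it for the $C^1$-norm; it exists because subsets of the separable space $C^1(D;\mathbb R^3)$ are separable. Testing \eqref{eq:flow} with $\chi(t)\varphi_k(x)$, $\chi\in C_c^\infty(0,\infty)$, we find that for a.e.\ $t$
\[
\int_D\big(u_t\cdot\varphi_k+\nabla u:\nabla\varphi_k-|\nabla u|^2u\cdot\varphi_k\big)\,dx=0\qquad\text{for all }k .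
\]
If moreover $u_t(t),\nabla u(t)\in L^2(D)$, the left side is continuous in the test function for the $C^1$-norm, so the identity holds for all $\varphi\in C_c^\infty(\operatorname{int}D;\mathbb R^3)$.
\end{proof}

We use the following standard facts.
\begin{itemize}
\item[\textbf{(W)}] (Wente) If $a,b\in W^{1,2}(D)$, $z\in W^{1,2}_0(D)$ and $\Delta z=\nabla^\perp a\cdot\nabla b$, then $\|\nabla z\|\le C\|\nabla a\|\,\|\nabla b\|$.
\item[\textbf{(CZ)}] For $h\in L^{4/3}(D)$ the solution $z\in W^{2,4/3}\cap W^{1,4/3}_0$ of $\Delta z=h$ satisfies $\|\nabla z\|_{L^4}\le C\|h\|_{L^{4/3}}$. For $h\in L^2(D)$ the solution $z\in W^{1,2}_0$ is in $W^{2,2}$, and $\|z\|_{W^{2,2}}\le C\|h\|$.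
\item[\textbf{(B)}] A map $\omega\in W^{2,2}_{\rm loc}$ from an open subset of $\mathbb R^2$ to $S^2$ with $\tau(\omega)=0$ a.e.\ is smooth. Indeed $\nabla\omega\in L^p_{\rm loc}$ for all $p<\infty$, so $\Delta\omega\in L^p_{\rm loc}$, so $\omega\in W^{2,p}_{\rm loc}\subset C^{1,\alpha}_{\rm loc}$ for $p>2$, and Schauder theory applies.
\item[\textbf{(H)}] By the removable singularity theorem of Sacks and Uhlenbeck, a smooth harmonic map $\omega:\mathbb R^2\to S^2$ with $\int|\nabla\omega|^2<\infty$ extends, through stereographic projection, to a harmonic map $S^2\to S^2$. Such maps are $\pm$holomorphic with energy $4\pi|\deg|$. Hence if $\omega$ is nonconstant, then $\frac12\int_{\mathbb R^2}|\nabla\omega|^2\ge4\pi$; and if $\omega$ is constant on a nonempty open set, then $\omega$ is constant.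
\end{itemize}

\section{Almost every slice is in $W^{2,2}$}\label{sec:slices}

At a good time the slice $v=u(t)$ solves $\Delta v=f-v|\nabla v|^2$ with $f\in L^2$, but the quadratic term is only in $L^1$, where linear elliptic theory gives no second derivatives. The symmetry of the sphere helps: up to a harmless term, $v|\nabla v|^2$ is a sum of Jacobians, to which (W) applies. After localization the coefficient in these Jacobians has small norm. We then construct a solution of the localized equation in $W^{1,4}$ by contraction and identify it with the given one by (W).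

\begin{lemma}\label{lem:regularity}
Let $v\in W^{1,2}(D,S^2)$ with $v|_{\partial D}=g$, and suppose $\tau(v)=f\in L^2(D)$ weakly. Then $v\in W^{2,2}(D)$.
\end{lemma}

\begin{proof}
\emph{Jacobian structure.} Put $A^{ij}=v^i\nabla v^j-v^j\nabla v^i\in L^2(D)$. Since $v\in W^{1,2}\cap L^\infty$, the $j$-th equation may be tested with $v^i\varphi$, $\varphi\in C^\infty_c(\operatorname{int}D)$. Subtracting the same identity with $i,j$ exchanged, the terms $v^iv^j|\nabla v|^2$ cancel and
\[
\operatorname{div}A^{ij}=v^if^j-v^jf^i\in L^2(D).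
\]
Since $\sum_jv^j\nabla v^j=0$, we also have $v^i|\nabla v|^2=\sum_jA^{ij}\cdot\nabla v^j$. Let $\psi^{ij}\in W^{2,2}\cap W^{1,2}_0$ solve $\Delta\psi^{ij}=v^if^j-v^jf^i$. Then $A^{ij}-\nabla\psi^{ij}$ is a divergence-free $L^2$ field on the simply connected domain $D$, so it equals $\nabla^\perp B^{ij}$ with $B^{ij}\in W^{1,2}(D)$. Summing over $j$ from now on,
\[
\Delta v^i=f^i-\nabla^\perp B^{ij}\cdot\nabla v^j-\nabla\psi^{ij}\cdot\nabla v^j .
\]

\emph{Localization.} Fix $x_0\in D$ and $\rho\in(0,\frac12]$. Take $\zeta\in C_c^\infty(B_\rho(x_0))$ with $\zeta=1$ on $B_{\rho/2}(x_0)$, and $\eta\in C_c^\infty(B_{2\rho}(x_0))$ with $0\le\eta\le1$, $\eta=1$ on $B_\rho(x_0)$ and $|\nabla\eta|\le2/\rho$. Let $\tilde B=\eta(B-c)$, where $c$ is the mean of $B$ over the convex set $D\cap B_{2\rho}(x_0)$. The Payne--Weinberger inequality (the Poincar\'e constant of a convex set is at most its diameter divided by $\pi$) gives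
\begin{equation}\label{eq:Btilde}
\|\nabla\tilde B\|\le\Big(1+\frac2\rho\cdot\frac{4\rho}\pi\Big)\|\nabla B\|_{L^2(D\cap B_{2\rho}(x_0))}\le4\|\nabla B\|_{L^2(D\cap B_{2\rho}(x_0))} .
\end{equation}
Let $w=\zeta(v-G)$. Since $v-G$ has zero trace, $w\in W^{1,2}_0(D)$, even if $B_\rho(x_0)$ meets $\partial D$. On $\operatorname{supp}\zeta$ we have $\nabla\tilde B=\nabla B$, and $\zeta\nabla v^j=\nabla w^j-(v-G)^j\nabla\zeta+\zeta\nabla G^j$. Since $\Delta G=0$, it follows that
\begin{equation}\label{eq:w}
\Delta w^i=-\nabla^\perp\tilde B^{ij}\cdot\nabla w^j+h^i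
\end{equation}
with
\begin{align*}
h^i={}&\zeta f^i-\zeta\nabla\psi^{ij}\cdot\nabla v^j+(v-G)^j\nabla^\perp\tilde B^{ij}\cdot\nabla\zeta-\zeta\nabla^\perp\tilde B^{ij}\cdot\nabla G^j\\
&+2\nabla\zeta\cdot\nabla(v-G)^i+(v-G)^i\Delta\zeta .
\end{align*}
Here $\nabla\psi\in L^4$ because $\psi\in W^{2,2}$, so $\nabla\psi\cdot\nabla v\in L^{4/3}$; all other terms are in $L^2$. Thus $h\in L^{4/3}(D)$.

\emph{Two solutions coincide.} For $z\in W^{1,4}_0(D)$ let $Z$ solve $\Delta Z^i=-\nabla^\perp\tilde B^{ij}\cdot\nabla z^j+h^i$ with zero boundary values. By (CZ) and $\|\nabla^\perp\tilde B\cdot\nabla z\|_{L^{4/3}}\le\|\nabla\tilde B\|\,\|\nabla z\|_{L^4}$, the map $z\mapsto Z$ sends $W^{1,4}_0$ into itself, and by \eqref{eq:Btilde} it is a contraction if $\|\nabla B\|_{L^2(D\cap B_{2\rho}(x_0))}$ is smaller than an absolute constant. Let $z$ be its fixed point. Then $w-z\in W^{1,2}_0$ satisfies \eqref{eq:w} with $h=0$, and (W) gives $\|\nabla(w-z)\|\le C\|\nabla\tilde B\|\,\|\nabla(w-z)\|$. If $C\|\nabla\tilde B\|<1$, then $w=z\in W^{1,4}(D)$.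

By absolute continuity of the integral, one $\rho$ works for all $x_0\in D$. Finitely many balls $B_{\rho/2}(x_0)$ cover $D$, and on each of them $v-G$ equals the corresponding $w$, so $\nabla v\in L^4(D)$. Hence $\Delta(v-G)=f-v|\nabla v|^2\in L^2(D)$, and $v-G\in W^{2,2}(D)$ by (CZ).
\end{proof}

By Lemmas \ref{lem:slices}(ii) and \ref{lem:regularity}, $u(t)\in W^{2,2}(D)$ for every good $t$, but without any bound integrable in $t$. On time intervals where $E$ oscillates by less than $4\pi$, such a bound results from the next two sections.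

\section{Second derivatives and the concentration scale}\label{sec:estimate}

\begin{lemma}\label{lem:estimate}
There are absolute constants $\varepsilon_1\in(0,1)$ and $C$, and a constant $C_g$ depending on $g$, with the following property. Let $v\in W^{2,2}(D,S^2)$, $v|_{\partial D}=g$, $0<r\le1$, and
$\sup_{x\in D}\int_{D\cap B_r(x)}|\nabla v|^2\le\varepsilon_1$. Then
\begin{align}
\int_D|\nabla v|^4&\le C\varepsilon_1\big(\|\nabla^2v\|^2+r^{-2}\|\nabla v\|^2\big),\label{eq:L4}\\
\|\nabla^2v\|^2&\le C\big(\|\tau(v)\|^2+r^{-2}E(v)\big)+C_g .\label{eq:H2}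
\end{align}
\end{lemma}

\begin{proof}
\emph{A local inequality.} Let $x\in D$ and $\Omega=D\cap B_r(x)$. We claim that
\begin{equation}\label{eq:lady}
\int_\Omega\varphi^4\le C\int_\Omega\varphi^2\int_\Omega\big(|\nabla\varphi|^2+r^{-2}\varphi^2\big)\qquad(\varphi\in W^{1,2}(\Omega))
\end{equation}
with an absolute constant. On the unit disc with $r=1$ this is Ladyzhenskaya's inequality. In general, $\Omega$ is convex and contains a disc $B_{r/2}(y_0)$ with $|y_0-x|\le r/2$: take $y_0=x$ if $|x|<r/2$, and $y_0=x-\frac r2\frac x{|x|}$ otherwise, so that in both cases $|y_0|\le1-\frac r2$. Hence $K=r^{-1}(\Omega-y_0)$ is convex with $B_{1/2}(0)\subset K\subset B_2(0)$. Its gauge $p(z)=\inf\{s>0:z\in sK\}$ satisfies $\frac12|z|\le p(z)\le2|z|$ and, by subadditivity, is Lipschitz with constant $2$. The map $z\mapsto p(z)\frac z{|z|}$ takes $K$ onto the unit disc, up to boundary points. It has the form $m(z)z$ with $m=p/|z|$ homogeneous of degree $0$, $\frac12\le m\le2$ and $|\nabla m|\le C/|z|$ a.e., so it is Lipschitz with an absolute constant. So is its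 inverse $y\mapsto y/m(y)$, for the same reason. A bi-Lipschitz change of variables changes each integral by at most an absolute factor, and scaling by $r$ gives \eqref{eq:lady}.

\emph{Summation.} Let $\{x_i\}$ be a maximal $r/2$-separated subset of $D$. The balls $B_r(x_i)$ cover $D$ with absolutely bounded overlap. Apply \eqref{eq:lady} to the components of $\nabla v$ on $D\cap B_r(x_i)$, bound the first factor by $\varepsilon_1$, and sum over $i$. This is \eqref{eq:L4}, with $C$ independent of the choice of $\varepsilon_1$.

\emph{Absorption.} By (CZ) applied to $v-G$, and since $\Delta v=\tau(v)-v|\nabla v|^2$,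
\[
\|\nabla^2v\|^2\le C\|\Delta v\|^2+C_g\le C\Big(\|\tau(v)\|^2+\int_D|\nabla v|^4\Big)+C_g .
\]
Insert \eqref{eq:L4}. If $\varepsilon_1$ is small enough, the term $C\varepsilon_1\|\nabla^2v\|^2$, which is finite, is absorbed on the left.
\end{proof}

Fix this $\varepsilon_1$. For $v\in W^{2,2}(D,S^2)$ define the \emph{concentration scale}
\[
R(v)=\max\Big\{r\in(0,1]:\ \sup_{x\in D}\int_{D\cap B_r(x)}|\nabla v|^2\le\varepsilon_1\Big\}.
\]
The integral is continuous in $(x,r)\in D\times[0,1]$ and vanishes for $r=0$, so $R(v)>0$ is well defined. If $R(v)<1$, the supremum at $r=R(v)$ equals $\varepsilon_1$ and is attained. By \eqref{eq:H2} with $r=R(v)$, on a time interval where $E$ is bounded, a bound on $\|\nabla^2u(t)\|^2$ that is integrable in time follows once $R(u(t))^{-2}$ is controlled by $1+\|u_t(t)\|^2$.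

\section{Concentration costs tension}\label{sec:cost}

We shall blow up at the concentration scale and obtain a nonconstant harmonic limit. If the concentration takes place close to $\partial D$, the limit lives on a half-plane and is constant on the boundary line. Such a limit is excluded first: its Hopf differential vanishes, so the normal derivative also vanishes on the boundary line, and the map extends by a constant to a harmonic map of the plane.

\begin{lemma}\label{lem:halfplane}
Let $H\subset\mathbb R^2$ be an open half-plane and $\omega\in W^{2,2}_{\rm loc}(H,S^2)$ with $\int_H(|\nabla\omega|^2+|\nabla^2\omega|^2)<\infty$ and $\tau(\omega)=0$ a.e. If $\omega$ has constant trace $c\in S^2$ on $\partial H$, then $\omega\equiv c$.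
\end{lemma}

\begin{proof}
After a rigid motion $H=\{y_2>0\}$. Write $\omega_k=\partial_k\omega$ and $z=y_1+iy_2$, and consider the Hopf differential
\[
\phi=4\,\omega_z\cdot\omega_z=|\omega_1|^2-|\omega_2|^2-2i\,\omega_1\cdot\omega_2 .
\]
Since $\nabla\omega\in W^{1,2}(H)$, we have $\phi\in W^{1,1}(H)$, and by $\omega_{z\bar z}=\frac14\Delta\omega$,
\[
\partial_{\bar z}\phi=2\,\Delta\omega\cdot\omega_z=-2|\nabla\omega|^2\,\omega\cdot\omega_z=0 ,
\]
because $|\omega|=1$. Moreover $\omega\in W^{2,2}(H\cap B_K)$ for every $K$, and its trace on $\partial H$ is constant, so the trace of the tangential derivative $\omega_1$ is $0$. Hence the trace of $\phi$ is $-|\omega_2|^2$, which is real. Extend $\phi$ to $\{y_2<0\}$ by $\overline{\phi(\bar z)}$. The traces from both sides agree, so the extension is in $W^{1,1}(\mathbb R^2)$, and it satisfies $\partial_{\bar z}\phi=0$ a.e. By Weyl's lemma it is entire. As it is in $L^1(\mathbb R^2)$, the mean value property on discs of radius $K\to\infty$ shows that it vanishes.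

Therefore the trace of $\omega_2$ on $\partial H$ is $0$ too. Extend $\omega$ by $c$ to $\mathbb R^2\setminus H$. The traces of $\omega$ and of $\nabla\omega$ from both sides agree, so the extension is a $W^{2,2}_{\rm loc}(\mathbb R^2)$ map into $S^2$ with $\tau=0$ a.e.\ and finite energy. It is smooth by (B). It is constant on a nonempty open set, hence constant by (H).
\end{proof}

\begin{proposition}\label{prop:cost}
Let $u$ be admissible and $J\subset[0,\infty)$ a compact interval with
$\Lambda:=\sup_JE<\infty$ and $\Lambda<\inf_JE+4\pi$. There are $\delta,r_*>0$ such that for every good $t\in J$,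
\[
R(u(t))\ge r_*\qquad\text{or}\qquad R(u(t))^2\|u_t(t)\|^2\ge\delta .
\]
\end{proposition}

\begin{proof}
Otherwise there are good $t_n\in J$ such that, with $v_n=u(t_n)$ and $r_n=R(v_n)$,
\[
r_n\to0,\qquad r_n\|u_t(t_n)\|\to0 .
\]
Pass to a subsequence with $t_n\to T\in J$. By Lemma \ref{lem:slices}(i), $v_n\rightharpoonup u(T)$ weakly in $W^{1,2}(D)$. This identification of the weak limit is what connects the bubble below with the energy at time $T$.

\emph{Blow-up.} We may assume $r_n<1$. Choose $x_n\in D$ with $\int_{D\cap B_{r_n}(x_n)}|\nabla v_n|^2=\varepsilon_1$, and pass to a subsequence with $x_n\to\bar x\in D$. Put $w_n(y)=v_n(x_n+r_ny)$ on $D_n=r_n^{-1}(D-x_n)$. Since $\tau(v_n)=u_t(t_n)$,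
\[
\|\tau(w_n)\|_{L^2(D_n)}=r_n\|u_t(t_n)\|\to0,\qquad\int_{D_n\cap B_1}|\nabla w_n|^2=\varepsilon_1 ,
\]
and Lemma \ref{lem:estimate} with $r=r_n$ gives, with $C'$ independent of $n$,
\begin{align*}
\int_{D_n}|\nabla^2w_n|^2&=r_n^2\|\nabla^2v_n\|^2\le C\big(r_n^2\|u_t(t_n)\|^2+\Lambda\big)+r_n^2C_g\le C',\\
\int_{D_n}|\nabla w_n|^4&=r_n^2\int_D|\nabla v_n|^4\le C' .
\end{align*}

\emph{Case (a): $\operatorname{dist}(x_n,\partial D)/r_n\to\infty$ along a subsequence.} Every disc $B_K=B_K(0)$ lies in $D_n$ for large $n$. By Rellich's theorem, after passing to a further subsequence, $w_n\to\omega$ strongly in $W^{1,2}_{\rm loc}(\mathbb R^2)$ and weakly in $W^{2,2}_{\rm loc}(\mathbb R^2)$. Then $|\omega|=1$, $\tau(\omega)=0$, $\int_{\mathbb R^2}|\nabla\omega|^2\le2\Lambda$ and $\int_{B_1}|\nabla\omega|^2=\varepsilon_1$. So $\omega$ is smooth by (B) and nonconstant, and $\frac12\int_{\mathbb R^2}|\nabla\omega|^2\ge4\pi$ by (H). For fixed $\rho,K>0$ and large $n$ we have $B_{Kr_n}(x_n)\subset B_\rho(\bar x)\cap D$. By weak convergence of $v_n$ on $D\setminus B_\rho(\bar x)$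 and strong convergence of $w_n$ on $B_K$,
\[
\Lambda\ge\liminf_{n\to\infty}E(v_n)\ge\frac12\int_{D\setminus B_\rho(\bar x)}|\nabla u(T)|^2+\frac12\int_{B_K}|\nabla\omega|^2 .
\]
Let $\rho\to0$ and $K\to\infty$. Then $\Lambda\ge E(T)+4\pi\ge\inf_JE+4\pi$, a contradiction.

\emph{Case (b): $\operatorname{dist}(x_n,\partial D)/r_n$ is bounded.} Then $\bar x\in\partial D$. Pass to a subsequence with $(1-|x_n|)/r_n\to d\ge0$. Expanding $|x_n+r_ny|^2<1$ shows that, up to boundary points,
\[
y\in D_n\iff2x_n\cdot y+r_n|y|^2<(1+|x_n|)\frac{1-|x_n|}{r_n} .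
\]
Thus $D_n$ converges locally to the half-plane $H=\{y:\bar x\cdot y<d\}$: for large $n$, a given compact subset of $H$ lies in $D_n$, and a given compact subset of $\mathbb R^2\setminus\overline H$ is disjoint from $D_n$. As before, after passing to a subsequence, $w_n\to\omega$ strongly in $W^{1,2}_{\rm loc}(H)$ and weakly in $W^{2,2}_{\rm loc}(H)$, with $|\omega|=1$, $\tau(\omega)=0$ and, by lower semicontinuity, $\int_H(|\nabla\omega|^2+|\nabla^2\omega|^2)<\infty$. We show that $\omega$ is nonconstant and has constant trace, which contradicts Lemma \ref{lem:halfplane}.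

\emph{No energy is lost at $\partial H$: $\int_{H\cap B_1}|\nabla\omega|^2=\varepsilon_1$.} For $\sigma>0$ let $K_\sigma=\{y\in B_1:\bar x\cdot y<d-\sigma\}$. Its closure is a compact subset of $H$, so $\int_{K_\sigma}|\nabla w_n|^2\to\int_{K_\sigma}|\nabla\omega|^2$. For large $n$,
\[
(B_1\cap D_n)\setminus K_\sigma\subset\{y\in B_1:|\bar x\cdot y-d|\le\sigma\},
\]
and this strip has area at most $4\sigma$. By the Cauchy--Schwarz inequality and the $L^4$ bound, $\int_{(B_1\cap D_n)\setminus K_\sigma}|\nabla w_n|^2\le(4\sigma C')^{1/2}$. Hence $\varepsilon_1-(4\sigma C')^{1/2}\le\int_{K_\sigma}|\nabla\omega|^2\le\varepsilon_1$; let $\sigma\to0$.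

\emph{Boundary values.} The functions $w_n-G(x_n+r_n\,\cdot)$ have zero trace on $\partial D_n$. Extended by $0$ outside $D_n$, they are bounded in $W^{1,2}(B_K)$ for every $K$: their modulus is at most $2$, and their Dirichlet integrals are bounded by scale invariance. On compact subsets of $H$ we have $G(x_n+r_n\,\cdot)\to c:=G(\bar x)=g(\bar x)\in S^2$ uniformly. A weak limit therefore is in $W^{1,2}_{\rm loc}(\mathbb R^2)$, equals $\omega-c$ on $H$ and vanishes off $\overline H$. So $\omega$ has trace $c$ on $\partial H$.
\end{proof}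

\section{The energy identity}\label{sec:identity}

The identity is needed for \emph{every} pair of times, in particular with the left endpoint of $J$ as initial time, where nothing better than a $W^{1,2}$ slice is known. An eigenfunction expansion provides this, because each Fourier coefficient is continuous in time and the energy is expressed through the coefficients at every time.

\begin{proposition}\label{prop:identity}
Let $u$ be admissible and $J\subset[0,\infty)$ a compact interval with $\sup_JE<\infty$ and $\sup_JE<\inf_JE+4\pi$. Then for all $s<t$ in $J$,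
\[
E(t)-E(s)=-\int_s^t\|u_t\|^2d\theta .
\]
In particular $E$ is nonincreasing on $J$.
\end{proposition}

\begin{proof}
Let $\Lambda=\sup_JE$. For good $\theta\in J$, Proposition \ref{prop:cost} gives $R(u(\theta))^{-2}\le r_*^{-2}+\delta^{-1}\|u_t(\theta)\|^2$, so \eqref{eq:H2} with $r=R(u(\theta))$ yields
\[
\|\nabla^2u(\theta)\|^2\le C\big(\|u_t(\theta)\|^2+\Lambda R(u(\theta))^{-2}\big)+C_g\le C''\big(1+\|u_t(\theta)\|^2\big),
\]
with $C''$ independent of $\theta$. The function $F:=u_t-u|\nabla u|^2$ is measurable on $D\times J$ and equals $\Delta u(\theta)$ at good times, so Tonelli's theorem gives $F\in L^2(D\times J)$.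

Put $v(\theta)=u(\theta)-G\in W^{1,2}_0(D)$ for every $\theta\in J$. For good $\theta$, $v(\theta)\in W^{2,2}\cap W^{1,2}_0$ and $\Delta v(\theta)=F(\theta)$. Let $(e_k)$ be an $L^2$-orthonormal basis of Dirichlet eigenfunctions, $-\Delta e_k=\mu_ke_k$, and $a_k(\theta)=(v(\theta),e_k)\in\mathbb R^3$. Since $u$ is absolutely continuous with values in $L^2(D)$, each $a_k$ is absolutely continuous on $J$ with $a_k'=(u_t,e_k)$ a.e. For good $\theta$ we have $\mu_ka_k=-(F,e_k)$. Hence for $s<t$ in $J$ and $K\in\mathbb N$,
\[
\frac12\sum_{k\le K}\mu_k|a_k(t)|^2-\frac12\sum_{k\le K}\mu_k|a_k(s)|^2=-\int_s^t\sum_{k\le K}(F,e_k)\cdot(u_t,e_k)\,d\theta .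
\]
The integrand on the right is bounded by $\|F\|\,\|u_t\|\in L^1(J)$ and converges a.e.\ to $(F,u_t)$. On the left, $\sum_k\mu_k|a_k|^2=\|\nabla v\|^2$ because $v\in W^{1,2}_0$. Letting $K\to\infty$,
\[
\frac12\|\nabla v(t)\|^2-\frac12\|\nabla v(s)\|^2=-\int_s^t(F,u_t)\,d\theta=-\int_s^t\|u_t\|^2d\theta ,
\]
since $u\cdot u_t=0$. Finally, $G$ is harmonic and $v(\theta)\in W^{1,2}_0$, so $(\nabla G,\nabla v(\theta))=0$ and $E(\theta)=\frac12\|\nabla v(\theta)\|^2+E(G)$ for every $\theta\in J$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}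

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $\mathcal A=\{T\ge0:E\text{ is nonincreasing on }[0,T]\}$. Then $0\in\mathcal A$. Suppose that $T:=\sup\mathcal A<\infty$.

\emph{$E$ is nonincreasing on $[0,T]$.} This is trivial if $T=0$. If $T>0$, then $E$ is nonincreasing on $[0,T)$, and for $s<T$ lower semicontinuity gives $E(T)\le\liminf_{t\uparrow T}E(t)\le E(s)$.

\emph{$E$ is nonincreasing on a larger interval.} By \eqref{eq:gap} there is $\kappa\in(0,2\pi)$ with $\limsup_{t\downarrow T}E(t)<E(T)+4\pi-2\kappa$. Together with lower semicontinuity at $T$, this gives $\beta>0$ such that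
\[
E(T)-\kappa\le E(t)\le E(T)+4\pi-2\kappa\qquad\text{for all }t\in J:=[T,T+\beta].
\]
Hence $\sup_JE<\infty$ and $\sup_JE-\inf_JE\le4\pi-\kappa<4\pi$. By Proposition \ref{prop:identity}, $E$ is nonincreasing on $[T,T+\beta]$, hence on $[0,T+\beta]$. This contradicts the definition of $T$.

So $E$ is nonincreasing on $[0,\infty)$, and $u$ is the Struwe solution by Freire's theorem.

For the equivalences: the Struwe solution has nonincreasing energy, and if $E$ is nonincreasing, then $\limsup_{t\downarrow T}E(t)\le E(T)<E(T)+4\pi$ for every $T\ge0$, which is \eqref{eq:gap}.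
\end{proof}

\begin{remark}
The hypotheses enter as follows. That $u_t$ is square integrable up to $t=0$ gives the continuity in Lemma \ref{lem:slices}(i) and the time integrability in Proposition \ref{prop:identity}. The smooth, time-independent boundary values give the elliptic estimates up to $\partial D$ with constants independent of time, the constant boundary trace of the blow-up limit in case (b) of Proposition \ref{prop:cost}, and the passage from $v=u-G$ to $u$ in Section \ref{sec:identity}. The strict inequality in \eqref{eq:gap} is used only to make the oscillation of $E$ on $J$ less than $4\pi$; this smallness is what case (a) of Proposition \ref{prop:cost} needs. In the example of Section \ref{sec:sharp}, the oscillation of $E$ on every interval $[0,\beta]$ with $\beta>0$ is at least $4\pi$, and the conclusion fails.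
\end{remark}

\section{Sharpness: a bubble that opens at time zero}\label{sec:sharp}

Nonuniqueness by reverse bubbling is due to Topping and to Bertsch--Dal Passo--van der Hout. The example below is self-contained. We start from a map that takes the value $-e_3$ at the origin, attach a bubble of tiny scale that changes the value at the origin to $e_3$, and run the flow. The task is to show that the bubble opens at a speed independent of its initial scale. A barrier does this. Then the initial scale is sent to $0$. In this section $C$ denotes constants independent of $n$, $r$, $\rho$ and $t$.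

\subsection{Equivariant maps}

For $u=\big(\sin\psi\,\frac x{|x|},\cos\psi\big)$ with $\psi=\psi(r,t)$, $r=|x|$, let $N=\big(\cos\psi\,\frac x{|x|},-\sin\psi\big)$. Since the Laplacian of $a(r)\frac{x}{|x|}$ is $\big(a_{rr}+\frac{a_r}r-\frac a{r^2}\big)\frac x{|x|}$,
\[
\Delta u=\Big(\psi_{rr}+\frac{\psi_r}r\Big)N-\psi_r^2u-\frac{\sin\psi}{r^2}\Big(\frac x{|x|},0\Big),\qquad|\nabla u|^2=\psi_r^2+\frac{\sin^2\psi}{r^2} .
\]
As $\big(\frac x{|x|},0\big)=\sin\psi\,u+\cos\psi\,N$ and $u_t=\psi_tN$, equation \eqref{eq:flow} becomes
\begin{equation}\label{eq:psi}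
\psi_t=\mathcal L[\psi]:=\psi_{rr}+\frac{\psi_r}r-\frac{\sin2\psi}{2r^2},\qquad E(u)=\pi\int_0^1\Big(\psi_r^2+\frac{\sin^2\psi}{r^2}\Big)r\,dr .
\end{equation}
For $k,a>0$ the function $q=2\arctan(ar^k)$ satisfies $rq_r=k\sin q$. Differentiating once more,
\begin{equation}\label{eq:arctan}
q_{rr}+\frac{q_r}r=k^2\,\frac{\sin2q}{2r^2} .
\end{equation}
For $k=1$ this is a stationary solution, the bubble $2\arctan(r/\lambda)$ of scale $\lambda=1/a$. Its energy on all of $\mathbb R^2$ is $2\pi\int_0^\infty\sin q\,q_r\,dr=4\pi$.

\subsection{The barrier}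

We look for a supersolution $\Psi=2\arctan(r/\lambda(t))-h(r)$, where $h=2\arctan(ar^k)$ and $\lambda$ grows from $\lambda(0)=0$. If $k>1$ and $a$ is small, the correction $h$ makes $\mathcal L[\Psi]\le-c\,r^{k-2}$ with some $c>0$, while $\Psi_t=-\frac{2r\lambda'}{\lambda^2+r^2}$. At $r=\lambda$ the comparison of the two terms asks for $\lambda'\lesssim\lambda^{k-1}$. The equation $\lambda'=c\lambda^{k-1}$ has a solution that leaves $0$ at time $0$ if $k<2$. We take $k=\frac32$.

\begin{lemma}\label{lem:barrier}
Let $\lambda(t)=(t/16)^2$, $h(r)=2\arctan(r^{3/2}/3)$, $\varphi=2\arctan(r/\lambda(t))$ and $\Psi=\varphi-h$. Then $\Psi_t\ge\mathcal L[\Psi]$ on $(0,1]\times(0,2]$. Moreover, for $0<t\le2$, $\Psi\ge0$ on $[0,1]$, $\Psi(0,t)=0$ and $\Psi(1,t)>0$.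
\end{lemma}

\begin{proof}
By \eqref{eq:arctan} with $k=1$ for $\varphi$ and $k=\frac32$ for $h$,
\[
\mathcal L[\Psi]=\frac{\sin2\varphi-\sin(2\varphi-2h)-\frac94\sin2h}{2r^2}=\frac{\sin h}{r^2}\Big[\cos(2\varphi-h)-\frac94\cos h\Big].
\]
For $0<r\le1$ we have $\cos h=\frac{9-r^3}{9+r^3}\ge\frac45$ and $\sin h=\frac{6r^{3/2}}{9+r^3}\ge\frac35r^{3/2}$. So the bracket is at most $1-\frac95=-\frac45$, and $\mathcal L[\Psi]\le-\frac{12}{25}r^{-1/2}\le-\frac14r^{-1/2}$.

On the other hand $\lambda'=\frac18\lambda^{1/2}$, and $r^{-3/2}(\lambda^2+r^2)\ge\lambda^{1/2}$: if $r\le\lambda$ use $r^{-3/2}\lambda^2\ge\lambda^{1/2}$, and if $r\ge\lambda$ use $r^{1/2}\ge\lambda^{1/2}$. Hence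
\[
\Psi_t=-\frac{2r\lambda'}{\lambda^2+r^2}=-\frac{r\lambda^{1/2}}{4(\lambda^2+r^2)}\ge-\frac14r^{-1/2}\ge\mathcal L[\Psi].
\]
For $0<t\le2$ we have $\lambda\le\frac1{64}$, so $r/\lambda\ge64r\ge r^{3/2}/3$ on $[0,1]$, with strict last inequality at $r=1$. The remaining claims follow.
\end{proof}

\subsection{The data}

Let $\xi\in C^\infty([0,1],[0,1])$ with $\xi=1$ on $[0,\frac13]$ and $\xi=0$ on $[\frac23,1]$. For $n\ge1$ let $\lambda_n=\lambda(\frac1n)$ and
\[
h_n=2\arctan\big(\tfrac13\,r\,(r^2+n^{-2})^{1/4}\big)\ge h,\qquad\psi_0^n=\xi\,\big[2\arctan(r/\lambda_n)-h_n\big],\qquad\psi_0=\xi\,(\pi-h).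
\]
The function $h_n$ replaces $h$ because it is smooth and odd in $r$. Since $r/\lambda_n=256n^2r\ge\frac13r(r^2+n^{-2})^{1/4}$ on $[0,1]$, and since $h_n\ge h$ and $\Psi\ge 0$,
\[
0\le\psi_0^n\le\Psi(\cdot,\tfrac1n).
\]
Let $u_0^n$ and $u_0$ be the corresponding maps. As $\psi_0^n$ is smooth and odd in $r$ near $0$, $u_0^n$ is smooth. It equals $e_3$ near $\partial D$, so the compatibility conditions of all orders for the boundary value $e_3$ hold. The map $u_0$ is continuous, $|\nabla u_0|$ is bounded on $D\setminus\{0\}$ (near $0$, $|\psi_0'|+|\sin\psi_0|/r\le C r^{1/2}$), and $u_0=e_3$ on $\partial D$. So $u_0\in W^{1,2}(D,S^2)$. Since $\psi_0^n\to\psi_0$ pointwise for $r>0$, $u_0^n\to u_0$ in $L^2(D)$.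

We claim that
\begin{equation}\label{eq:datalimsup}
\limsup_{n\to\infty}E(u_0^n)\le E(u_0)+4\pi .
\end{equation}
Let $0<\rho<\frac13$. On $[\rho,1]$, $\psi_0^n\to\psi_0$ in $C^1$, so the energy on $D\setminus B_\rho$ converges. On $[0,\rho]$ we have $\psi_0^n=\varphi_n-h_n$ with $\varphi_n=2\arctan(r/\lambda_n)$, and $|\sin(\varphi_n-h_n)|\le|\sin\varphi_n|+|\sin h_n|$. Also $|h_n'|+h_n/r\le C$, because $r(r^2+n^{-2})^{1/4}$ has derivative at most $\frac32(r^2+n^{-2})^{1/4}$. Since the bubble $\varphi_n$ has energy $4\pi$ on $\mathbb R^2$, Minkowski's inequality bounds the energy of $u_0^n$ on $B_\rho$ by $(\sqrt{4\pi}+C\rho)^2$. Let $n\to\infty$, then $\rho\to0$.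

\subsection{The approximating flows}

Let $u^n$ be the smooth solution of \eqref{eq:flow} with data $u_0^n$ and boundary value $e_3$ on its maximal interval $[0,T_n)$.

\emph{The angle.} By uniqueness of classical solutions, $u^n$ inherits from $u_0^n$ the equivariance under rotations, and under the reflection $x_2\mapsto-x_2$, $u_2\mapsto-u_2$. Hence on the line $x_2=0$ we have $u^n=(a,0,b)$ with $a$ odd and $b$ even in $x_1$. The vector $u^n(0,t)$ is fixed by rotations about the $e_3$-axis, so it is $\pm e_3$, and by continuity in $t$ it is $e_3$. Lifting $(a,b)=(\sin\psi^n,\cos\psi^n)$ with $\psi^n(0,t)=0$ gives a smooth angle $\psi^n$ on $[-1,1]\times[0,T_n)$. It is odd in $r$, since $-\psi^n(-r,t)$ is also a lift that vanishes at $0$. Moreover $\psi^n(\cdot,0)=\psi_0^n$, and $\psi^n_t=\mathcal L[\psi^n]$ for $r>0$. Finally $\psi^n(1,t)\in2\pi\mathbb Z$ is continuous in $t$ and vanishes at $t=0$, so it is identically $0$.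

\begin{lemma}\label{lem:comparison}
For $0\le t<\min(T_n,1)$ and $0\le r\le1$ we have $0\le\psi^n(r,t)\le\Psi(r,t+\frac1n)$.
\end{lemma}

\begin{proof}
Let $t_2<\min(T_n,1)$, write $\Psi$ for $\Psi(\cdot,\cdot+\frac1n)$, and let $w=\Psi-\psi^n$ on $[0,1]\times[0,t_2]$. Here $t+\frac1n<2$, so Lemma \ref{lem:barrier} applies. With $\sin2\Psi-\sin2\psi^n=2\cos(\Psi+\psi^n)\sin w$ it gives
\[
w_t-w_{rr}-\frac{w_r}r+q\,w\ge0\quad(r>0),\qquad q=\frac{\cos(\Psi+\psi^n)}{r^2}\,\frac{\sin w}w ,
\]
with $\frac{\sin w}w=1$ where $w=0$. Both angles are continuous on $[0,1]\times[0,t_2]$ and vanish at $r=0$. So there is $r_0>0$ with $|\Psi+\psi^n|<\frac\pi2$ and $|w|<\pi$, hence $q\ge0$, for $0<r\le r_0$; for $r\ge r_0$ we have $|q|\le r_0^{-2}$. Put $K=r_0^{-2}+1$, so $q+K>0$, and $W=e^{-Kt}w$. Then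
\[
W_t-W_{rr}-\frac{W_r}r+(q+K)W\ge0 .
\]
We have $w(0,t)=0$, $w(1,t)>0$ and $w(\cdot,0)\ge0$. A negative minimum of $W$ would therefore be attained at some $r\in(0,1)$, $t>0$, where $W_t\le0$, $W_r=0$, $W_{rr}\ge0$ and $(q+K)W<0$. This contradicts the inequality, so $w\ge0$.

For the lower bound apply the same argument, with new $r_0$ and $K$, to $w=\psi^n$. It satisfies $w_t-w_{rr}-\frac{w_r}r+qw=0$ with $q=\frac{\cos w}{r^2}\frac{\sin w}w$, vanishes at $r=0$ and $r=1$, and is nonnegative at $t=0$.
\end{proof}

\emph{Uniform bounds.} The singular term in \eqref{eq:psi} disappears in dimension four. Write $\psi^n=rf^n$. As $\psi^n$ is smooth and odd in $r$, $f^n$ is a smooth radial function on the closed unit ball of $\mathbb R^4$, and it vanishes on the boundary. From $\psi_{rr}+\frac{\psi_r}r=r\big(f_{rr}+\frac3rf_r\big)+\frac fr$ and $\frac fr-\frac{\sin(2rf)}{2r^2}=rf^3k(rf)$ we obtain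
\[
f^n_t=\Delta_{\mathbb R^4}f^n+(f^n)^3k(rf^n),\qquad k(z)=\frac{2z-\sin2z}{2z^3} .
\]
The function $k$ is bounded, smooth and even, so the nonlinearity is a smooth function of $f^n$ and $r^2$. By Lemma \ref{lem:comparison} and $2\arctan s\le2s$,
\[
0\le f^n\le\frac2{\lambda(t+\frac1n)}\qquad\text{for }t<\min(T_n,1).
\]
For each $t_1>0$ this bounds $f^n$ for $t\ge t_1/2$ uniformly in $n$, as $\lambda(t+\frac1n)\ge\lambda(t)$. Thus $f^n$ solves the heat equation with zero boundary values and bounded right-hand side. The $L^p$ estimates and then repeated Schauder estimates up to the lateral boundary, each starting from a slightly later initial time, bound all derivatives of $f^n$ on $[t_1,\min(T_n,\frac12))$ uniformly in $n$. Since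
\[
u^n=\Big(\frac{\sin(rf^n)}r\,x,\ \cos(rf^n)\Big)
\]
is a smooth function of $x$ and $f^n$, the same bounds hold for $u^n$. If $T_n\le\frac12$, these bounds with $t_1=T_n/2$ would let $u^n$ extend smoothly past $T_n$. Hence $T_n>\frac12$.

\subsection{The limit and its energy jump}

\begin{proof}[Proof of Theorem \ref{thm:sharp}]
For the smooth flows, $E(u^n(t))+\int_0^t\|u_t^n\|^2=E(u_0^n)$, which is bounded in $n$ by \eqref{eq:datalimsup}. Together with the uniform bounds this shows that, along a subsequence, $f^n\to f$ smoothly on the closed unit ball of $\mathbb R^4$ times $[t_1,\frac12]$ for every $t_1>0$, $u^n\to u$ in $C^\infty_{\rm loc}(D\times(0,\frac12])$, and $u^n\rightharpoonup u$ weakly in $W^{1,2}(D\times(0,\frac12))$. The limit $u$ is smooth for $0<t\le\frac12$, solves \eqref{eq:flow}, and is equivariant with angle $\psi=rf$. Moreover $u(0,t)=e_3$ for $0<t\le\frac12$, and $u=e_3$ on $\partial D$. From $\|u^n(t)-u_0^n\|\le t^{1/2}\big(\int_0^t\|u^n_t\|^2\big)^{1/2}\le Ct^{1/2}$ we get $\|u(t)-u_0\|\le Ct^{1/2}$, so $u(0)=u_0$.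

\emph{Admissibility.} For $t\ge\frac12$ continue $u$ by the Struwe solution starting from $u(\frac12)$. The result is continuous in time with values in $L^2(D)$ and is in $W^{1,2}$ on both sides of $t=\frac12$ (locally in time), so it is in $W^{1,2}_{\rm loc}(D\times[0,\infty))$. The weak equation holds on almost every time slice, classically for $t<\frac12$ and by the argument of Lemma \ref{lem:slices}(ii) for $t>\frac12$; integrating over time shows that $u$ is a weak solution. So $u$ is admissible.

\emph{Upper bounds.} The energy is nonincreasing on $(0,\frac12]$, where $u$ is smooth, and on $[\frac12,\infty)$. Hence $\limsup_{t\downarrow T}E(u(t))\le E(u(T))$ for all $T>0$. For $0<t\le\frac12$ we have $E(u(t))=\lim E(u^n(t))$ along the subsequence, and $E(u^n(t))\le E(u_0^n)$, so \eqref{eq:datalimsup} gives $\limsup_{t\downarrow0}E(u(t))\le E(u_0)+4\pi$.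

\emph{Lower bound.} Let $t_j\downarrow0$. Since $u(t_j)\to u_0$ in $L^2(D)$ and $u_3$ is radial, after passing to a subsequence we have, for a.e.\ $\rho\in(0,\frac13)$,
\[
\cos\psi(\rho,t_j)=u_3(\rho,t_j)\to\cos\psi_0(\rho)=-\cos h(\rho).
\]
For such $\rho$, writing $E(\cdot\,;A)$ for the energy on $A\subset D$ and using $\psi(0,t_j)=0$,
\[
E(u(t_j);B_\rho)\ge2\pi\int_0^\rho|\psi_r\sin\psi|\,dr\ge2\pi\big(1-\cos\psi(\rho,t_j)\big)\to2\pi\big(1+\cos h(\rho)\big).
\]
The energies $E(u(t_j))$ are bounded, so $u(t_j)\rightharpoonup u_0$ weakly in $W^{1,2}(D)$ and $\liminf_jE(u(t_j);D\setminus B_\rho)\ge E(u_0;D\setminus B_\rho)$. Adding both and letting $\rho\to0$ through such values gives $\liminf_jE(u(t_j))\ge E(u_0)+4\pi$. As every sequence $t_j\downarrow0$ has such a subsequence, $\liminf_{t\downarrow0}E(u(t))\ge E(u_0)+4\pi$.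

Thus $\lim_{t\downarrow0}E(u(t))=E(u_0)+4\pi$. The energy is not nonincreasing at $t=0$, so $u$ is not the Struwe solution.
\end{proof}

\begin{thebibliography}{9}
\bibitem{RB} \emph{Reverse Bubbling And Nonuniqueness In The Harmonic Map Flow}, \url{https://homepages.warwick.ac.uk/~maseq/rvbubgalley2.pdf}.
\end{thebibliography}

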